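\title{The spectral radius of the absolute Jacobian and global asymptotic stability of discrete systems}

\begin{abstract}
Let $F:\mathbb{R}^n\to\mathbb{R}^n$ be a $\mathcal{C}^1$ map with $F(0)=0$, and suppose that at every point the matrix $|DF|$ of absolute values of the entries of the Jacobian has spectral radius less than $1$. We show that the origin need not be globally asymptotically stable for $\mathbf{x}_{k+1}=F(\mathbf{x}_k)$, in any dimension $n\ge2$. In the plane, for every $c\in(\sqrt2-1,1)$ there is a smooth map with $\rho(|DF|)\le c$ and an orbit of period $4$, while $\sup\rho(|DF|)<\sqrt2-1$ does imply global asymptotic stability. For $n\ge3$ no constant suffices: there are smooth maps with $|DF|^2=0$ everywhere and an unbounded orbit or an orbit of period $3$. We also construct a planar example with an open set of escaping orbits, and we show that the condition excludes nonzero fixed points and orbits of period $2$ in every dimension.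
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $F:\mathbb{R}^n\to\mathbb{R}^n$ be a $\mathcal{C}^1$ map with $F(0)=0$ and consider the discrete dynamical system
\begin{equation}\label{eq:system}
\mathbf{x}_{k+1}=F(\mathbf{x}_k).
\end{equation}
The origin is \emph{stable} if for every $\varepsilon>0$ there is $\delta>0$ such that $\|\mathbf{x}_0\|<\delta$ implies $\|\mathbf{x}_k\|<\varepsilon$ for all $k$. It is \emph{globally asymptotically stable} (GAS) if it is stable and every orbit converges to it. For a real square matrix $A=(a_{ij})$ let $\rho(A)$ be its spectral radius, the largest modulus of an eigenvalue, and let $|A|=(|a_{ij}|)$. We write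
\[
r_F(\mathbf{x})=\rho\bigl(|DF(\mathbf{x})|\bigr),
\]
a continuous function of $\mathbf{x}$ because eigenvalues depend continuously on the entries, and we study the condition
\begin{equation}\label{eq:cond}
r_F(\mathbf{x})<1\qquad\text{for all }\mathbf{x}\in\mathbb{R}^n .
\end{equation}
The following is posed as an open question in \cite{problem}.

\medskip
\noindent\textbf{Question.} \emph{Let $n\ge2$ and let $F:\mathbb{R}^n\to\mathbb{R}^n$ be a $\mathcal{C}^1$ map with $F(0)=0$ that satisfies \eqref{eq:cond}. Is the origin GAS for \eqref{eq:system}?}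

\subsection*{What the condition measures}
For a linear map $F(\mathbf{x})=A\mathbf{x}$ the origin is GAS exactly when $\rho(A)<1$. The inequality $\rho(|A|)<1$ is stronger: it implies $\rho(A)<1$ (Lemma~\ref{lem:mono} below), whereas $A=\frac35\left(\begin{smallmatrix}1&-1\\1&1\end{smallmatrix}\right)$ has $\rho(A)=\frac35\sqrt2<1$ and $\rho(|A|)=\frac65$. Its meaning is metric. For a vector $v$ with positive entries let $\|\mathbf{x}\|_v=\max_i|x_i|/v_i$. The operator norm of $A$, and of $|A|$, for this weighted maximum norm is $\|A\|_v=\max_i(|A|v)_i/v_i$, and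
\begin{equation}\label{eq:weight}
\rho(|A|)<1\iff\|A\|_v<1\ \text{ for some positive }v .
\end{equation}
Indeed, $\rho(|A|)\le\|A\|_v$; conversely, if $\rho(|A|)<1$ and $\mathbf{1}=(1,\dots,1)^T$, then $v=\sum_{k\ge0}|A|^k\mathbf{1}$ converges, is positive, and satisfies $|A|v=v-\mathbf{1}$. So \eqref{eq:cond} says that every Jacobian $DF(\mathbf{x})$ contracts some weighted maximum norm, with weights that may depend on $\mathbf{x}$. Both consequences below use $F(\mathbf{x})=\int_0^1DF(t\mathbf{x})\,\mathbf{x}\,dt$.

\emph{The origin is stable and attracts a neighborhood as soon as $r_F(0)<1$.} Take $v$ with $\|DF(0)\|_v<1$. By continuity $\|DF\|_v\le\vartheta<1$ on a small $\|\cdot\|_v$-ball about $0$, so $\|F(\mathbf{x})\|_v\le\vartheta\|\mathbf{x}\|_v$ on that ball.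

\emph{If one weight $v$ serves for all $\mathbf{x}$, the origin is GAS.} Now $\|F(\mathbf{x})\|_v<\|\mathbf{x}\|_v$ for $\mathbf{x}\ne0$. Along an orbit the norm decreases to a limit $\ell$, and a limit point $\mathbf{x}^*$ of the orbit has $\|\mathbf{x}^*\|_v=\ell=\|F(\mathbf{x}^*)\|_v$, which forces $\mathbf{x}^*=0$ and $\ell=0$. For $n=1$ all weights give the same operator norm, so \eqref{eq:cond}, which then reads $|F'|<1$, implies GAS.

It is moreover known that \eqref{eq:cond} and $F(0)=0$ imply GAS when $F$ is polynomial, and when $F(x_1,\dots,x_n)=(x_2,x_3,\dots,x_n,f(x_1,\dots,x_n))$; we do not use these results. All this suggests the answer yes. The question is whether the freedom of the weights to vary with the point can be exploited, and it can.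

\subsection*{Results}

\begin{theorem}\label{thm:four}
Let $\sqrt2-1<c<1$. There is a $\mathcal{C}^\infty$ map $F:\mathbb{R}^2\to\mathbb{R}^2$ with $F(0)=0$ and $r_F\le c$ everywhere that has a periodic orbit of minimal period $4$. Hence for every $n\ge2$ there is a $\mathcal{C}^\infty$ map with $F(0)=0$ satisfying \eqref{eq:cond} for which the origin is not GAS.
\end{theorem}

This answers the Question in the negative. The lower bound on $c$ is not an artifact of the construction.

\begin{theorem}\label{thm:sharp}
Let $F:\mathbb{R}^2\to\mathbb{R}^2$ be $\mathcal{C}^1$ with $F(0)=0$.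
\begin{itemize}
\item[(a)] If $\sup_{\mathbf{x}}r_F(\mathbf{x})<\sqrt2-1$, the origin is GAS. The constant $\sqrt2-1$ is optimal.
\item[(b)] If $r_F(\mathbf{x})<\sqrt2-1$ for every $\mathbf{x}$, every bounded orbit converges to $0$.
\end{itemize}
\end{theorem}

We do not settle whether, for $n=2$, unbounded orbits can exist when $r_F<\sqrt2-1$ pointwise with supremum exactly $\sqrt2-1$. In higher dimension there is no analogous constant.

\begin{theorem}\label{thm:three}
For $n\ge3$ there is a $\mathcal{C}^\infty$ map $F:\mathbb{R}^n\to\mathbb{R}^n$ with $F(0)=0$ and $|DF(\mathbf{x})|^2=0$ for all $\mathbf{x}$ (so that $0$ is the only eigenvalue of $|DF(\mathbf{x})|$) that has an unbounded orbit. There is another such map with an orbit of minimal period $3$.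
\end{theorem}

\begin{theorem}\label{thm:escape}
There is a $\mathcal{C}^\infty$ map $F:\mathbb{R}^2\to\mathbb{R}^2$ with $F(0)=0$ and $r_F\le\frac34$ everywhere, and a nonempty open set of points whose orbits tend to infinity.
\end{theorem}

\begin{theorem}\label{thm:two}
For every $n\ge1$, a $\mathcal{C}^1$ map with $F(0)=0$ satisfying \eqref{eq:cond} has no fixed point other than $0$ and no orbit of minimal period $2$.
\end{theorem}

Thus the period $3$ in Theorem~\ref{thm:three} is the smallest possible. The examples come first, beginning with dimension three (Section~\ref{sec:three}), where their common idea is visible with the least effort. The positive results rest on one statement about pairs of points (Section~\ref{sec:pair}), deduced from the Gale--Nikaid\^o theorem.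

\section{Elementary tools}\label{sec:tools}

Inequalities between matrices are meant entrywise. For a set $J$ of indices, $M_J$ denotes the principal submatrix of $M$ with rows and columns in $J$. A \emph{box} is a product of compact intervals.

\begin{lemma}\label{lem:mono}
Let $M,N$ be real square matrices of the same size.
\begin{itemize}
\item[(a)] If $|M|\le N$, then $\rho(M)\le\rho(N)$.
\item[(b)] If $N\ge0$, then $\rho(N_J)\le\rho(N)$ for every nonempty $J$. In particular each diagonal entry of $N$ is at most $\rho(N)$.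
\end{itemize}
\end{lemma}

\begin{proof}
Recall Gelfand's formula $\rho(M)=\lim_k\|M^k\|^{1/k}$, valid for every matrix norm; take the largest absolute row sum. From $|M^k|\le|M|^k\le N^k$ we get $\|M^k\|\le\|N^k\|$, which gives (a). For (b), replace by $0$ all entries of $N$ outside the rows and columns in $J$. The new matrix is at most $N$ and has spectral radius $\rho(N_J)$.
\end{proof}

So a bound on $r_F$ bounds the diagonal entries of $DF$. It does not bound the others: for a planar map $F=(P,Q)$,
\begin{equation}\label{eq:triangular}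
P_yQ_x=0\ \text{ at }(x,y)\quad\Longrightarrow\quad r_F(x,y)=\max\{|P_x|,|Q_y|\},
\end{equation}
because $|DF|$ is triangular at such a point, however large the remaining off-diagonal entry is. The bound on the diagonal has the following dynamical consequence.

\begin{lemma}\label{lem:driven}
Let $F=(P,Q)$ be a $\mathcal{C}^1$ planar map with $F(0)=0$, and let $r_F\le c<1$ on a product $B$ of two intervals that contains $0$ and an orbit $(x_k,y_k)$. If $(x_k)$ is bounded, so is $(y_k)$; if $x_k\to0$, then $y_k\to0$. The same holds with $x$ and $y$ exchanged.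
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:mono}(b), $|Q_y|\le c$ on $B$. The segment from $(x_k,0)$ to $(x_k,y_k)$ lies in $B$, so $|y_{k+1}|\le\varepsilon_k+c|y_k|$ with $\varepsilon_k=|Q(x_k,0)|$. If $\varepsilon_k\le M$ for $k\ge k_0$, iteration gives $|y_k|\le M/(1-c)+c^{\,k-k_0}|y_{k_0}|$. When $(x_k)$ is bounded such an $M$ exists by continuity of $Q$; when $x_k\to0$ we have $\varepsilon_k\to|Q(0,0)|=0$ and $M$ can be taken arbitrarily small.
\end{proof}

The examples are built from smooth ramps of controlled slope.

\begin{lemma}\label{lem:ramp}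
Let $a<b$, $L>0$ and $0<h<L(b-a)$. There is a $\mathcal{C}^\infty$ function $\varphi:\mathbb{R}\to[0,h]$ with $\varphi=0$ on $(-\infty,a]$, $\varphi=h$ on $[b,\infty)$ and $0\le\varphi'\le L$.
\end{lemma}

\begin{proof}
Choose $\varepsilon>0$ with $L(b-a-2\varepsilon)\ge h$ and a smooth $\psi:\mathbb{R}\to[0,1]$ supported in $[a,b]$ and equal to $1$ on $[a+\varepsilon,b-\varepsilon]$. Then $J=\int\psi\ge h/L$, and $\varphi(t)=\frac hJ\int_{-\infty}^t\psi$ has the stated properties.
\end{proof}

\section{Dimension three: cutting a loop}\label{sec:three}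

The linear map $(x,y,z)\mapsto(z,x,y)$ permutes the basis vectors cyclically, $e_1\mapsto e_2\mapsto e_3\mapsto e_1$. Its matrix has spectral radius $1$, and this comes from the loop of dependences: the second component depends on $x$, the third on $y$, the first on $z$. The orbit of $e_1$ uses the three dependences at three different places, one at a time. We therefore look for a map that agrees with the permutation on the orbit but in which, at each point of space, only one component is nonconstant. Replace $z$ in the first component by $g(z)$, where $g$ vanishes for $z\le\frac12$, and likewise in the others. The first and third components are then both active where $z$ and $y$ are both large, so we multiply the first by a switch $A(y)$ that turns it off before $y$ becomes large, and proceed cyclically.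

\begin{proof}[Proof of Theorem~\ref{thm:three}]
By Lemma~\ref{lem:ramp} there are $\mathcal{C}^\infty$ functions $A,\varphi$ with $A=1$ on $(-\infty,0]$, $A=0$ on $[\frac14,\infty)$, $\varphi=0$ on $(-\infty,\frac12]$ and $\varphi=1$ on $[1,\infty)$. Let $g(t)=2t\varphi(t)$ or $g(t)=\varphi(t)$, and for $n=3$ put
\[
F(x,y,z)=\bigl(A(y)g(z),\ A(z)g(x),\ A(x)g(y)\bigr).
\]
Then $F(0)=0$ since $g(0)=0$. Both $A$ and $A'$ vanish on $[\frac14,\infty)$, and both $g$ and $g'$ vanish on $(-\infty,\frac12]$. As $\nabla F_1=(0,A'(y)g(z),A(y)g'(z))$, and cyclically for the other components,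
\begin{align*}
\nabla F_1\ne0&\ \Rightarrow\ y<\tfrac14,\ z>\tfrac12,\\
\nabla F_2\ne0&\ \Rightarrow\ z<\tfrac14,\ x>\tfrac12,\\
\nabla F_3\ne0&\ \Rightarrow\ x<\tfrac14,\ y>\tfrac12 .
\end{align*}
The first two regions conflict in $z$, the last two in $x$, the first and third in $y$. So at each point at most one row of $DF$ is nonzero, and $|DF|=e_iv^T$ for some $i$ and some vector $v$. Since $F_i$ does not depend on the $i$-th variable, $v_i=0$, and $|DF|^2=e_i(v^Te_i)v^T=v_i\,e_iv^T=0$. Because $A(0)=1$ and $g(0)=0$,
\[
F(t,0,0)=(0,g(t),0),\qquad F(0,t,0)=(0,0,g(t)),\qquad F(0,0,t)=(g(t),0,0).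
\]
If $g(t)=2t$ on $[1,\infty)$, the $k$-th iterate of $e_1$ has norm $2^k$. If $g=1$ on $[1,\infty)$, then $e_1\mapsto e_2\mapsto e_3\mapsto e_1$. For $n>3$ use $(\mathbf{x}_1,\mathbf{x}_2)\in\mathbb{R}^3\times\mathbb{R}^{n-3}\mapsto(F(\mathbf{x}_1),0)$, whose Jacobian has $DF(\mathbf{x}_1)$ as its only nonzero block.
\end{proof}

The third dimension was used in one place: the switch for $F_1$ is a function of $y$, not of $x$, so it creates no diagonal entry and may be as steep as we like. In the plane, a dependence of $P$ on $y$ must be switched off where $Q$ depends on $x$, and the two simplest ways of avoiding this both lead to GAS. If the diagonal vanishes identically, $F=(P(y),Q(x))$, then $F^2=(P(Q(x)),Q(P(y)))$, and $|(P\circ Q)'(x)|=r_F(x,Q(x))^2$, $|(Q\circ P)'(y)|=r_F(P(y),y)^2$; under \eqref{eq:cond} each coordinate of $F^2$ is a one-dimensional map with slope less than $1$ in modulus, and all orbits converge to $0$. If $P_y\equiv0$ and $r_F\le c<1$, then $|x_{k+1}|\le c|x_k|$, and Lemma~\ref{lem:driven} gives $y_k\to0$. A planar example based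 on \eqref{eq:triangular} must therefore pay for its switches with the diagonal entries, which are confined to $[-c,c]$.

\section{A four-cycle in the plane}\label{sec:four}

Let $R(x,y)=(-y,x)$ be the rotation by a right angle. We look for a map that commutes with $R$ and sends some $z\ne0$ to $Rz$; it then permutes the four points $R^kz$ cyclically. Fix $w\in(0,1)$ and let $\Omega_j=R^j\Omega_0$, where
\begin{align*}
\Omega_0&=\{x>w,\ y<w\}, & \Omega_1&=\{y>w,\ x>-w\},\\
\Omega_2&=\{x<-w,\ y>-w\}, & \Omega_3&=\{y<-w,\ x<w\}
\end{align*}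
(Figure~\ref{fig:pinwheel}). We start from the map $(cx,cy)$ and modify its second component only in $\Omega_0\cup\Omega_2$, its first only in $\Omega_1\cup\Omega_3$. These two sets are disjoint: $\Omega_0$ conflicts with $\Omega_1$ in $y$ and with $\Omega_3$ in $x$, while $\Omega_2$ conflicts with $\Omega_1$ in $x$ and with $\Omega_3$ in $y$. So \eqref{eq:triangular} will apply everywhere.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\fill[gray!30] (0.8,-1.6) rectangle (1.6,0.8);
\fill[gray!30] (-1.6,-0.8) rectangle (-0.8,1.6);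
\fill[gray!10] (-0.8,0.8) rectangle (1.6,1.6);
\fill[gray!10] (-1.6,-1.6) rectangle (0.8,-0.8);
\draw (0.8,-1.6)--(0.8,0.8) (-0.8,0.8)--(1.6,0.8) (-0.8,1.6)--(-0.8,-0.8) (0.8,-0.8)--(-1.6,-0.8);
\node at (1.3,0.3) {$\Omega_0$}; \node at (-0.3,1.3) {$\Omega_1$};
\node at (-1.3,-0.3) {$\Omega_2$}; \node at (0.3,-1.3) {$\Omega_3$};
\node at (0,0) {$(cx,cy)$};
\draw[->,dashed,shorten >=3pt] (1,-0.6)--(0.6,1);
\draw[->,dashed,shorten >=3pt] (0.6,1)--(-1,0.6);
\draw[->,dashed,shorten >=3pt] (-1,0.6)--(-0.6,-1);
\draw[->,dashed,shorten >=3pt] (-0.6,-1)--(1,-0.6);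
\fill (1,-0.6) circle (1pt) node[right] {$z$};
\fill (0.6,1) circle (1pt) node[above] {$Rz$};
\fill (-1,0.6) circle (1pt) node[left] {$R^2z$};
\fill (-0.6,-1) circle (1pt) node[below] {$R^3z$};
\end{tikzpicture}
\caption{The map $F=(P,Q)$ of Theorem~\ref{thm:four} for $c=0.6$, $w=0.8$. On the square $[-w,w]^2$ it equals $(cx,cy)$. The component $Q$ depends on $x$ only in the dark regions $\Omega_0,\Omega_2$, and $P$ depends on $y$ only in the light regions $\Omega_1,\Omega_3$, so the Jacobian is triangular at every point. The arrows show the four-cycle through $z=(1,-c)$, where $R$ is the rotation by a right angle.}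
\label{fig:pinwheel}
\end{figure}

The numbers are now forced. For $z=(1,-t)\in\Omega_0$ the first component of $F(z)$ is $c$, and $Rz=(t,1)$, so $t=c$ and we need $Q(1,-c)=1$. On the line $x=1$ we have $Q(1,w)=cw$ at the upper edge of $\Omega_0$, and as $y$ decreases $Q$ can grow at rate at most $c$. Hence $Q(1,-c)\le cw+c(w+c)$, and the value $1$ can be reached smoothly when
\begin{equation}\label{eq:budget}
c^2+2cw>1 .
\end{equation}
We need $w<1$ to leave room for switching the modification on between $x=w$ and $x=1$, and \eqref{eq:budget} has a solution $w<1$ exactly when $c^2+2c>1$, that is, $c>\sqrt2-1$.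

\begin{proof}[Proof of Theorem~\ref{thm:four}]
Since $c^2+2c>1$ and $c<1$, we can fix $w$ with $0<\frac{1-c^2}{2c}<w<1$. Then \eqref{eq:budget} holds, and adding $c^2$ to both sides gives $1+c^2<2c(c+w)$. Lemma~\ref{lem:ramp} provides $\mathcal{C}^\infty$ functions
\begin{itemize}
\item $\chi:\mathbb{R}\to[0,1]$ with $\chi=0$ on $(-\infty,w]$ and $\chi=1$ on $[1,\infty)$;
\item $m:\mathbb{R}\to[0,\infty)$ with $m=0$ on $(-\infty,-w]$, $0\le m'\le2c$ and $m(c)=1+c^2$.
\end{itemize}
Let $F=(P,Q)$ with
\[
P=cx-\chi(y)m(x)+\chi(-y)m(-x),\qquad Q=cy+\chi(x)m(-y)-\chi(-x)m(y).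
\]
Then $F(0)=0$ because $\chi(0)=0$.

\emph{Diagonal entries.} We have
\[
P_x=c-\chi(y)m'(x)-\chi(-y)m'(-x),\qquad Q_y=c-\chi(x)m'(-y)-\chi(-x)m'(y).
\]
Since $w>0$, the numbers $\chi(t)$ and $\chi(-t)$ are never both nonzero. In each formula at most one term is subtracted from $c$, and it lies in $[0,2c]$. So $P_x,Q_y\in[-c,c]$.

\emph{Off-diagonal entries.} We have
\[
P_y=-\chi'(y)m(x)-\chi'(-y)m(-x),\qquad Q_x=\chi'(x)m(-y)+\chi'(-x)m(y).
\]
Now $\chi'(t)\ne0$ implies $t>w$, and $m(t)\ne0$ implies $t>-w$. The two terms of $P_y$ therefore vanish outside $\Omega_1$ and $\Omega_3$ respectively, and the two terms of $Q_x$ vanish outside $\Omega_0$ and $\Omega_2$. Thus $P_yQ_x\equiv0$, and \eqref{eq:triangular} gives $r_F\le c$ everywhere.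

\emph{The cycle.} Substituting $(-y,x)$ for $(x,y)$,
\begin{align*}
P(-y,x)&=-cy-\chi(x)m(-y)+\chi(-x)m(y)=-Q(x,y),\\
Q(-y,x)&=cx+\chi(-y)m(-x)-\chi(y)m(x)=P(x,y),
\end{align*}
that is, $F\circ R=R\circ F$. Let $z=(1,-c)$. Using $\chi(-c)=\chi(-1)=0$, $m(-1)=0$ and $\chi(1)=1$,
\begin{align*}
P(z)&=c-\chi(-c)m(1)+\chi(c)m(-1)=c,\\
Q(z)&=-c^2+\chi(1)m(c)-\chi(-1)m(-c)=-c^2+(1+c^2)=1 .
\end{align*}
So $F(z)=(c,1)=Rz$ and $F(R^kz)=R^kF(z)=R^{k+1}z$. The points $z,Rz,R^2z,R^3z$ are distinct and form an orbit of minimal period $4$, which does not converge to $0$.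

For $n>2$ use $(\mathbf{x}_1,\mathbf{x}_2)\in\mathbb{R}^2\times\mathbb{R}^{n-2}\mapsto(F(\mathbf{x}_1),0)$. The absolute Jacobian has the same nonzero eigenvalues as $|DF(\mathbf{x}_1)|$, and $(z,0)$ has period $4$.
\end{proof}

\section{Escaping orbits in the plane}\label{sec:escape}

The same device produces orbits that climb through the scales $a_k=100^k$, alternately in $y$ and in $x$. We start from $(\frac34x,\frac34y)$. When $x$ passes $a_{k-1}$, a switch adds to $Q$ a term of size about $\frac43a_k$. This term must fade out in $y$ below the level $a_k$, because above it a switch in $y$ adds a term of the same size to $P$; that term in turn fades out in $x$ below $a_k$, where the next switch in $x$ begins. Fading costs diagonal slope, and the available slope is $2\cdot\frac34=\frac32>1$: a term that fades over $[a_{k-1},a_k]$ can be higher than $a_k$, so the image point lands above the fading zone and activates the next switch.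

\begin{proof}[Proof of Theorem~\ref{thm:escape}]
By Lemma~\ref{lem:ramp} choose $\mathcal{C}^\infty$ functions $\sigma:\mathbb{R}\to[0,1]$, equal to $0$ on $(-\infty,1]$ and to $1$ on $[1.1,\infty)$, and $\mu:\mathbb{R}\to[0,132]$, equal to $132$ on $(-\infty,1]$ and to $0$ on $[100,\infty)$, with $-\frac32\le\mu'\le0$; the latter exists because $132=\frac43\cdot99<\frac32\cdot99$. Put $\sigma_j(t)=\sigma(t/a_j)$ for $j\ge0$ and $\mu_j(t)=a_{j-1}\,\mu(t/a_{j-1})$ for $j\ge1$. Thus $\sigma_j=0$ on $(-\infty,a_j]$ and $\sigma_j=1$ on $[1.1a_j,\infty)$, while $\mu_j=0$ on $[a_j,\infty)$, and $\mu_j'\in[-\frac32,0]$ vanishes outside $(a_{j-1},a_j)$. Let $F=(P,Q)$ with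
\[
P=\tfrac34x+\sum_{j\ge1}\sigma_j(y)\mu_j(x),\qquad Q=\tfrac34y+\sum_{j\ge1}\sigma_{j-1}(x)\mu_j(y).
\]
On $\{x<a_K,\ y<a_K\}$ only terms with $j\le K$ can be nonzero, so $F$ is $\mathcal{C}^\infty$, and $F(0)=0$ since $\sigma_j(0)=0$.

\emph{The Jacobian.} The intervals $(a_{j-1},a_j)$ are disjoint, so each of the sums in $P_x=\frac34+\sum_j\sigma_j(y)\mu_j'(x)$ and $Q_y=\frac34+\sum_j\sigma_{j-1}(x)\mu_j'(y)$ has at most one nonzero term, which lies in $[-\frac32,0]$. Hence $|P_x|,|Q_y|\le\frac34$. If $P_y\ne0$, then $\sigma_k'(y)\mu_k(x)\ne0$ for some $k$, so $y>a_k$ and $x<a_k$. If $Q_x\ne0$, then $\sigma_{l-1}'(x)\mu_l(y)\ne0$ for some $l$, so $x>a_{l-1}$ and $y<a_l$. Both together give $a_k<a_l$ and $a_{l-1}<a_k$, that is, $k<l<k+1$, which is impossible. By \eqref{eq:triangular}, $r_F\le\frac34$ everywhere.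

\emph{The size of a jump.} Let $T_k(t)=\frac34t+\sum_{j=1}^k\mu_j(t)$. We claim that
\begin{equation}\label{eq:jump}
0\le t\le2a_{k-1}\quad\Longrightarrow\quad1.1a_k\le T_k(t)\le2a_k .
\end{equation}
Since $\mu(s)\ge132-\frac32$ for $s\le2$, we have $T_k(t)\ge\mu_k(t)\ge110a_{k-1}=1.1a_k$. Since $\mu_j\le132a_{j-1}=\frac43(a_j-a_{j-1})$, we have $T_k(t)\le\frac32a_{k-1}+\frac43(a_k-a_0)\le2a_k$.

\emph{The orbits.} For $k\ge1$ let
\[
U_k=[1.1a_{k-1},2a_{k-1}]\times[0,2a_{k-1}],\qquad V_k=[0,2a_{k-1}]\times[1.1a_k,2a_k].
\]
Let $(x,y)\in U_k$. In $P$, the factor $\sigma_j(y)$ vanishes for $j\ge k$ because $y\le2a_{k-1}<a_k$, and $\mu_j(x)$ vanishes for $j\le k-1$ because $x>a_{k-1}$; so $P=\frac34x\in[0,2a_{k-1}]$. In $Q$, the factor $\sigma_{j-1}(x)$ is $1$ for $j\le k$ and $0$ for $j>k$, because $1.1a_{k-1}\le x<a_k$; so $Q=T_k(y)$, and \eqref{eq:jump} gives $F(U_k)\subset V_k$.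

Let $(x,y)\in V_k$. In $Q$, the factor $\sigma_{j-1}(x)$ vanishes for $j>k$ because $x<a_k$, and $\mu_j(y)$ vanishes for $j\le k$ because $y>a_k$; so $Q=\frac34y\in[0,2a_k]$. In $P$, the factor $\sigma_j(y)$ is $1$ for $j\le k$ and $0$ for $j>k$, because $1.1a_k\le y<a_{k+1}$; so $P=T_k(x)$, and \eqref{eq:jump} gives $F(V_k)\subset U_{k+1}$.

An orbit that starts in the interior of $U_1$ passes successively through $V_1,U_2,V_2,\dots$. Points of $U_k$ have $x>a_{k-1}$ and points of $V_k$ have $y>a_k$, so the orbit tends to infinity.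
\end{proof}

\section{The pair lemma; periods one and two}\label{sec:pair}

We turn to what a bound on $r_F$ does imply. For $n=1$ the mean value theorem turns $|F'|<c$ into $|F(p)-F(q)|<c|p-q|$. For $n\ge2$ we have $F(p)-F(q)=\bar A(p-q)$ with $\bar A$ the average of $DF$ over the segment from $q$ to $p$, but the bound on $r_F$ does not pass to averages: $\left(\begin{smallmatrix}0&4\\0&0\end{smallmatrix}\right)$ and its transpose have spectral radius $0$, and their mean has spectral radius $2$. What survives is contraction in one coordinate, which depends on the pair. The proof replaces averaging by a global injectivity theorem. A real square matrix is a \emph{$P$-matrix} if all its principal minors are positive.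

\begin{theorem}[Gale--Nikaid\^o {\cite[Theorem 4]{GN}}]\label{thm:GN}
A differentiable map on a closed rectangular region whose Jacobian is everywhere a $P$-matrix is injective.
\end{theorem}

\begin{lemma}[Pair lemma]\label{lem:pair}
Let $F:\mathbb{R}^n\to\mathbb{R}^n$ be $\mathcal{C}^1$, let $B$ be a box, $c>0$, and $p\ne q$ in $B$.
\begin{itemize}
\item[(i)] If $r_F<c$ on $B$, there is $i$ with $p_i\ne q_i$ and $|F_i(p)-F_i(q)|<c|p_i-q_i|$.
\item[(ii)] If $r_F\le c$ on $B$, there is $i$ with $p_i\ne q_i$ and $|F_i(p)-F_i(q)|\le c|p_i-q_i|$.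
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $I=\{i:p_i\ne q_i\}\neq\emptyset$ and suppose that the claim fails. Then the difference quotients
\[
d_i=\frac{F_i(p)-F_i(q)}{p_i-q_i},\qquad i\in I,
\]
satisfy $|d_i|\ge c$. Subtracting $F_i$ from the linear function $d_iu_i$ gives a map that identifies $p$ and $q$, and since the $d_i$ are large compared with $r_F$, its Jacobian is governed by the diagonal linear part. In detail, let $B'\subset B$ be the smallest box containing $p$ and $q$. On $B'$ the coordinates outside $I$ are constant, and we regard $B'$ as the rectangle $\prod_{i\in I}[\min(p_i,q_i),\max(p_i,q_i)]$ in $\mathbb{R}^I$, which has nonempty interior. With $s_i=\operatorname{sgn}d_i$ define $G:B'\to\mathbb{R}^I$ by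
\[
G_i(u)=s_i\bigl(d_iu_i-F_i(u)\bigr)=|d_i|u_i-s_iF_i(u),\qquad i\in I .
\]
Then $G(p)=G(q)$ by the definition of $d_i$. The Jacobian of $G$ at $u$ is $\Delta-SA$, where $\Delta=\operatorname{diag}(|d_i|)$, $S=\operatorname{diag}(s_i)$ and $A=DF(u)_I$. Let $\emptyset\ne J\subset I$. As $\Delta$ and $S$ are diagonal, $(\Delta-SA)_J=\Delta_J(\mathrm{Id}-M)$ with $M=\Delta_J^{-1}S_JA_J$. We have $|M|\le c^{-1}|A_J|$, and $|A_J|$ is a principal submatrix of $|DF(u)|$, so Lemma~\ref{lem:mono} gives
\[
\rho(M)\le c^{-1}\rho(|A_J|)\le c^{-1}r_F(u)<1 .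
\]
Now $\det(\mathrm{Id}-M)=\prod_\lambda(1-\lambda)$ over the eigenvalues of $M$. A real eigenvalue contributes $1-\lambda>0$, and a conjugate pair contributes $|1-\lambda|^2>0$. So every principal minor of $\Delta-SA$ is positive, and $G$ is injective on $B'$ by Theorem~\ref{thm:GN}. This contradicts $G(p)=G(q)$.

(ii) Apply (i) with $c+1/k$ in place of $c$, for $k=1,2,\dots$. Some index $i$ works for infinitely many $k$; let $k\to\infty$ along them.
\end{proof}

The absolute values in $r_F$ enter twice: they absorb the signs $s_i$ and the unequal factors $|d_i|^{-1}$, and they allow the passage to principal submatrices.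

\begin{proof}[Proof of Theorem~\ref{thm:two}]
A fixed point $p\ne0$ gives, with $q=0$, two distinct fixed points; an orbit of minimal period $2$ gives $p\ne q$ with $F(p)=q$ and $F(q)=p$. In both cases $F(p)-F(q)=\pm(p-q)$, so $|F_i(p)-F_i(q)|=|p_i-q_i|$ for all $i$. This contradicts Lemma~\ref{lem:pair}(i) with $c=1$ on any box containing $p$ and $q$.
\end{proof}

\begin{remark}
The cycle $e_1\mapsto e_2\mapsto e_3\mapsto e_1$ of Theorem~\ref{thm:three} is compatible with Lemma~\ref{lem:pair} for every $c>0$: the pair $\{e_1,e_2\}$ differs in the first coordinate and its image $\{e_2,e_3\}$ does not, and cyclically. Three pairs share three coordinates. In the plane there are only two coordinates to share, which is the source of the constant in Theorem~\ref{thm:sharp}.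
\end{remark}

\section{The constant $\sqrt2-1$}\label{sec:sharp}

From now on $n=2$. For points $a,b$ write $\Delta x_{ab}=|x_a-x_b|$ and $\Delta y_{ab}=|y_a-y_b|$. If $r_F\le c$ on a box $B$, Lemma~\ref{lem:pair}(ii) says that for all $a,b\in B$
\begin{equation}\label{eq:alt}
\Delta x_{F(a)F(b)}\le c\,\Delta x_{ab}\qquad\text{or}\qquad\Delta y_{F(a)F(b)}\le c\,\Delta y_{ab}
\end{equation}
(for $a=b$ there is nothing to prove). The constant already appears for symmetric cycles.

\begin{example}\label{ex:sym}
Let $0<c<1$ and suppose that \eqref{eq:alt} holds on a four-cycle with $F(R^kz)=R^{k+1}z$, $z\neq0$. Choose as $z$ the point of the cycle with the largest first coordinate and scale, so that $z=(1,-t)$ with $|t|\le1$. Then $Rz=(t,1)$, $R^2z=(-1,t)$, $R^3z=(-t,-1)$. The opposite pair $\{z,R^2z\}$ has $(\Delta x,\Delta y)=(2,2|t|)$ and its image $\{Rz,R^3z\}$ has $(2|t|,2)$. The second alternative $2\le2c|t|$ is impossible, so $|t|\le c$. The adjacent pair $\{z,Rz\}$ has $(1-t,1+t)$ and its image $\{Rz,R^2z\}$ has $(1+t,1-t)$, so $1+t\le c(1-t)$ or $1-t\le c(1+t)$,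 that is, $|t|\ge\frac{1-c}{1+c}$. The two bounds are compatible only if $1-c\le c(1+c)$, that is, $c\ge\sqrt2-1$.
\end{example}

Without symmetry we follow sets instead of points. For a nonempty compact $S\subset\mathbb{R}^2$ let the \emph{width} $W(S)$ and the \emph{height} $H(S)$ be the diameters of its projections on the $x$-axis and the $y$-axis. The tails of an orbit form a decreasing sequence of sets in which each is covered by the image of the preceding one, and the next lemma is made for this situation.

\begin{lemma}\label{lem:twostep}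
Let $0<c<\sqrt2-1$ and $\kappa=2c+c^2<1$. Let $F$ be a $\mathcal{C}^1$ planar map and $S_0\supset S_1\supset S_2$ nonempty compact sets with $S_1\subset F(S_0)$, $S_2\subset F(S_1)$, and $r_F\le c$ on a box containing $S_0$. Then $W(S_2)\le\kappa W(S_0)$ or $H(S_2)\le\kappa H(S_0)$.
\end{lemma}

\begin{proof}
If $W(S_0)=0$, then $W(S_2)=0$ since $S_2\subset S_0$, and likewise for $H$; so assume both are positive. We use only the inclusions and \eqref{eq:alt} for $a,b\in S_0$. These, and the conclusion, are unchanged when the two axes are rescaled independently, so we may assume $W(S_0)=H(S_0)=1$. All coordinate differences in $S_0$ are then at most $1$, and since points of $S_1$ are images of points of $S_0$, \eqref{eq:alt} gives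
\begin{equation}\label{eq:thin}
a,b\in S_1\quad\Longrightarrow\quad\Delta x_{ab}\le c\ \text{ or }\ \Delta y_{ab}\le c .
\end{equation}
Suppose, for contradiction, that $\theta=\min\{W(S_2),H(S_2)\}>2c+c^2$. In particular $\theta>2c$.

\emph{Step 1: the shape of four extreme points.} Take $p,q,r,s\in S_2$ with $\Delta x_{pq}\ge\theta$ and $\Delta y_{rs}\ge\theta$. By \eqref{eq:thin}, $\Delta y_{pq}\le c$ and $\Delta x_{rs}\le c$. If $\Delta x_{pr}>c$ and $\Delta x_{ps}>c$, then $\Delta y_{pr},\Delta y_{ps}\le c$ by \eqref{eq:thin}, so $\Delta y_{rs}\le2c<\theta$, which is false. So $p$ is within $c$ in $x$ of $r$ or of $s$, and the same argument applies to $q$. They are not within $c$ of the same point, because $\Delta x_{pq}>2c$. After interchanging the names $r,s$ if necessary, $\Delta x_{pr}\le c$ and $\Delta x_{qs}\le c$. Then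
\[
\Delta x_{ps}\ge\Delta x_{pq}-\Delta x_{qs}\ge\theta-c>c,\qquad\Delta x_{qr}\ge\Delta x_{pq}-\Delta x_{pr}\ge\theta-c>c,
\]
so $\Delta y_{ps}\le c$ and $\Delta y_{qr}\le c$ by \eqref{eq:thin}, and in turn
\[
\Delta y_{pr}\ge\Delta y_{rs}-\Delta y_{ps}\ge\theta-c>c,\qquad\Delta y_{qs}\ge\Delta y_{rs}-\Delta y_{qr}\ge\theta-c>c .
\]
Each of the six pairs is thus close in exactly one coordinate, and we name the small differences:
\[
\begin{array}{c|cccccc}
\text{pair}&ps&qr&pq&pr&qs&rs\\ \hline
\Delta x&>c&>c&\ge\theta&\gamma\le c&\delta\le c&\xi\le c\\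
\Delta y&\alpha\le c&\beta\le c&\eta\le c&>c&>c&\ge\theta
\end{array}
\]
(The picture to have in mind is Figure~\ref{fig:pinwheel} with $p=R^2z$, $q=z$, $r=R^3z$, $s=Rz$.) The triangle inequality in $y$ along $r,q,p,s$ and in $x$ along $p,r,s,q$ gives
\begin{equation}\label{eq:sums}
\alpha+\beta+\eta\ge\theta,\qquad\gamma+\delta+\xi\ge\theta .
\end{equation}
Hence $\alpha+\beta\ge\theta-c$, and each of the six numbers is at least $\theta-2c>c^2$: the small differences are not too small.

\emph{Step 2: preimages.} Choose $p',q',r',s'\in S_1$ mapped by $F$ to $p,q,r,s$. In \eqref{eq:alt} for a pair of preimages both right-hand sides are at most $c$, so the alternative that holds is the one in which the image pair is close, and it bounds the preimage difference from below. For $ps$ and $qr$ it is the second alternative: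
\begin{equation}\label{eq:far}
\Delta y_{p's'}\ge\alpha/c>c,\qquad\Delta y_{q'r'}\ge\beta/c>c .
\end{equation}
For $pr$, $qs$ and $rs$ it is the first: $\Delta x_{p'r'}\ge\gamma/c>c$, $\Delta x_{q's'}\ge\delta/c>c$, $\Delta x_{r's'}\ge\xi/c>c$. The preimages lie in $S_1$, so \eqref{eq:thin} applies to them and yields
\begin{equation}\label{eq:near}
\Delta y_{p'r'}\le c,\qquad\Delta y_{q's'}\le c,\qquad\Delta y_{r's'}\le c .
\end{equation}

\emph{Step 3: the order of the preimages in $y$.} The relations \eqref{eq:far} and \eqref{eq:near} involve only distances, so after a reflection $y_{r'}\le y_{s'}$. From $y_{p'}\le y_{r'}+c\le y_{s'}+c$ and $\Delta y_{p's'}>c$ we get $y_{p'}<y_{s'}-c\le y_{r'}$. From $y_{q'}\ge y_{s'}-c\ge y_{r'}-c$ and $\Delta y_{q'r'}>c$ we get $y_{q'}>y_{r'}+c\ge y_{s'}$. So $y_{p'}<y_{r'}\le y_{s'}<y_{q'}$: the intervals $[y_{p'},y_{s'}]$ and $[y_{r'},y_{q'}]$ cover $[y_{p'},y_{q'}]$ and overlap in $[y_{r'},y_{s'}]$. Therefore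
\[
1\ge\Delta y_{p'q'}=\Delta y_{p's'}+\Delta y_{q'r'}-\Delta y_{r's'}\ge\frac{\alpha+\beta}c-c\ge\frac{\theta-c}c-c,
\]
that is, $\theta\le2c+c^2$, a contradiction.
\end{proof}

\begin{remark}
Step 1 uses only \eqref{eq:thin}, and \eqref{eq:sums} already gives $\theta\le3c$, a contraction when $c<\frac13$. Property \eqref{eq:thin} alone cannot go further. The four points $\frac12R^k(1,-c)$ have width and height $1$; opposite pairs differ by $c$ and adjacent pairs by $\frac{1-c}2$ in one coordinate, so \eqref{eq:thin} holds whenever $\frac13\le c<1$. The improvement from $3c$ to $2c+c^2$ comes from applying \eqref{eq:thin} to the preimages as well, and this is why the lemma needs three sets.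
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $p_k=(x_k,y_k)$ denote an orbit.

(b) Let the orbit be bounded and let $B$ be a box containing it and $0$. Since $r_F$ is continuous and $B$ is compact, there is $c\in(0,\sqrt2-1)$ with $r_F\le c$ on $B$. Let
\[
O_i=\{0\}\cup\overline{\{p_k:k\ge i\}}\subset B .
\]
These sets are compact and decreasing. The set $F(O_i)$ is compact and contains $0=F(0)$ and all $p_k$ with $k\ge i+1$, so $O_{i+1}\subset F(O_i)$. By Lemma~\ref{lem:twostep}, for every $i$ we have $W(O_{i+2})\le\kappa W(O_i)$ or $H(O_{i+2})\le\kappa H(O_i)$. One alternative, say the first, holds for infinitely many even $i$; as $W(O_i)$ is nonincreasing and $\kappa<1$, it tends to $0$. Since $0$ and $p_i$ belong to $O_i$, we have $|x_i|\le W(O_i)\to0$; this is the reason for adjoining the origin. Lemma~\ref{lem:driven} gives $y_i\to0$. If the second alternative holds infinitely often, exchange $x$ and $y$.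

(a) Fix $c\in(0,\sqrt2-1)$ with $r_F\le c$ on $\mathbb{R}^2$, and suppose that an orbit is unbounded. By Lemma~\ref{lem:driven} with $B=\mathbb{R}^2$, if one of the sequences $(x_k)$, $(y_k)$ were bounded, both would be; so both are unbounded. The tails are no longer compact, and we truncate them: for $N\ge2$ and $i=0,1,2$ let
\[
S_i^N=\{0,p_i,p_{i+1},\dots,p_N\}.
\]
Then $S^N_{i+1}\subset S^N_i$ and $S^N_{i+1}\subset\{0,p_{i+1},\dots,p_{N+1}\}=F(S^N_i)$. Adding a number $\tau$ to a set of reals that contains $0$ increases its diameter by at most $|\tau|$, so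
\[
W(S_2^N)\ge W(S_0^N)-|x_0|-|x_1|,\qquad H(S_2^N)\ge H(S_0^N)-|y_0|-|y_1| .
\]
As $N\to\infty$ both $W(S_0^N)$ and $H(S_0^N)$ tend to infinity. Hence $W(S_2^N)>\kappa W(S_0^N)$ and $H(S_2^N)>\kappa H(S_0^N)$ for large $N$, contrary to Lemma~\ref{lem:twostep}. So every orbit is bounded, and by (b) converges to $0$. The origin is stable because $r_F(0)<1$, as shown in Section~\ref{sec:intro}. Thus it is GAS. Optimality is Theorem~\ref{thm:four}: for every $c>\sqrt2-1$ the bound $r_F\le c$ on $\mathbb{R}^2$ does not imply GAS.
\end{proof}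

The uniform bound in (a) makes $\kappa$ independent of $N$. Under the pointwise hypothesis of (b), Lemma~\ref{lem:twostep} still applies on a box containing $S_0^N$, but with a constant $\kappa_N$ that may tend to $1$ as the boxes grow, and the comparison of $W(S_2^N)/W(S_0^N)\to1$ with $\kappa_N$ no longer gives a contradiction. This is why the case of supremum exactly $\sqrt2-1$ is not covered.

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Examples and counterexamples for Markus-Yamabe and LaSalle global asymptotic stability problems},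
\texttt{https://ddd.uab.cat/\allowbreak pub/\allowbreak poncom/\allowbreak 2011/\allowbreak 150410/\allowbreak prointworfutdir\_\allowbreak a2011acimapreprint.pdf}

\bibitem{GN}
Gale and Nikaid\^o, \emph{Math. Ann.} \textbf{159} (1965), 81--93.

\end{thebibliography}
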